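\title{Borel complexity of subgroup conjugacy is not monotone in the group}

\begin{abstract}
For a countable group $G$ let $\approx_G$ be the conjugacy relation on the space of all subgroups of $G$. For every $n\in\{2,3,\dots\}\cup\{\aleph_0\}$ we construct infinite countable groups $H\le G$ with $[G:H]=n$, and with $H$ normal when $n$ is finite, such that $\approx_H$ has uncountably many classes and is not Borel reducible to $\approx_G$. The obstruction is measure-theoretic. It combines cocycle superrigidity for Bernoulli actions of a simple group with property (T), all of whose proper subgroups are abelian, with the fact that an infinite sequence of residues modulo $n$ has no measurable sum. We also show that there is no such pair with $\approx_H$ hyperfinite.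
\end{abstract}

\section{Introduction}\label{sec:intro}

For a countable group $G$ let $\operatorname{Sg}(G)$ be the set of all subgroups of $G$. It is a closed subset of $2^G$, hence a compact metrizable space and, with its Borel sets, a standard Borel space. For $K,L\in\operatorname{Sg}(G)$ write $K\approx_GL$ if $gKg^{-1}=L$ for some $g\in G$. The relation $\approx_G$ is a countable union of graphs of homeomorphisms, so it is a \emph{countable Borel equivalence relation}: a Borel subset of $\operatorname{Sg}(G)^2$ all of whose classes are countable.

Such relations are compared as follows. If $E$ and $F$ are Borel equivalence relations on standard Borel spaces $Z$ and $Z'$, a \emph{Borel reduction} of $E$ to $F$ is a Borel map $f\colon Z\to Z'$ such that $z\mathrel{E}z'\iff f(z)\mathrel{F}f(z')$ for all $z,z'\in Z$. We write $E\le_BF$ if there is one and $E\not\le_BF$ otherwise. A reduction turns every complete invariant for $F$ into a complete invariant for $E$, so the position of $\approx_G$ in the preorder $\le_B$ measures how hard it is to classify the subgroups of $G$ up to conjugacy. A countable Borel equivalence relation is \emph{countable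 universal} if every countable Borel equivalence relation reduces to it.

Let $H\le G$. Every subgroup of $H$ is a subgroup of $G$, and the inclusion $\operatorname{Sg}(H)\to\operatorname{Sg}(G)$ is an injective Borel homomorphism from $\approx_H$ to $\approx_G$: it sends equivalent points to equivalent points. It need not be a reduction, because elements of $G\setminus H$ may conjugate subgroups of $H$ that are not conjugate in $H$. The loss is limited. If $G=Hg_1\cup\dots\cup Hg_n$, then the $\approx_G$-class of $K$ is the union of the $H$-orbits of the groups $g_iKg_i^{-1}$, so it contains at most $n$ classes of $\approx_H$. One would guess that a cleverer map can repair so small a loss, and the following known facts support the guess.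
\begin{itemize}
\item[(a)] If $\pi\colon G\to H$ is a surjective homomorphism, then ${\approx_H}\le_B{\approx_G}$, through $K\mapsto\pi^{-1}(K)$. This covers direct factors of $G$.
\item[(b)] If $H$ is \emph{malnormal} in $G$, that is, $gHg^{-1}\cap H=1$ for all $g\in G\setminus H$, then the inclusion is a reduction: if $K,L\le H$ and $gKg^{-1}=L\ne1$, then $gHg^{-1}\cap H\supseteq L$ forces $g\in H$.
\item[(c)] If $G$ has a nonabelian free subgroup, then $\approx_G$ is countable universal, so ${\approx_H}\le_B{\approx_G}$ for every countable group $H$.
\end{itemize}

For finite groups, ${\approx_H}\le_B{\approx_G}$ only says that $H$ has at most as many conjugacy classes of subgroups as $G$, and this can fail. The additive group $H=\mathbb F_8$ has $1+7+7+1=16$ subgroups. In $G=\mathbb F_8\rtimes\mathbb F_8^\times$, an additive subgroup invariant under a generator of $\mathbb F_8^\times$ is an ideal, hence $0$ or $\mathbb F_8$; so the seven subgroups of order $2$ are conjugate, the seven of order $4$ are conjugate, and a subgroup of order divisible by $7$ is a Sylow $7$-subgroup or $G$. This gives only $6$ classes. To exclude failures that come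 from counting classes, we require the groups to be infinite and $\approx_H$ to have uncountably many classes. The question, taken from \cite{UBA}, is then the following.

\medskip\noindent\textbf{Question.} \emph{Do there exist infinite countable groups $H\le G$ such that $\approx_H$ has uncountably many classes and ${\approx_H}\not\le_B{\approx_G}$?}

\medskip
The answer is yes.

\begin{theorem}\label{thm:main}
For every $n\in\{2,3,4,\dots\}\cup\{\aleph_0\}$ there are infinite countable groups $H\le G$ with $[G:H]=n$, and with $H$ normal in $G$ if $n<\aleph_0$, such that $\approx_H$ has uncountably many classes and ${\approx_H}\not\le_B{\approx_G}$. More precisely, there are a standard probability space $(Z,\zeta)$, a countable Borel equivalence relation $E$ on $Z$ and an injective Borel reduction of $E$ to $\approx_H$ such that for no $\zeta$-conull Borel set $Z'\subseteq Z$ is $E|Z'$ Borel reducible to $\approx_G$.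
\end{theorem}

The second result shows that an example cannot be too simple. Hyperfiniteness is recalled in Section~\ref{sec:hyp}.

\begin{theorem}\label{thm:hyp}
If $H\le G$ are countable groups, $\approx_H$ has uncountably many classes and $\approx_H$ is hyperfinite, then ${\approx_H}\le_B{\approx_G}$.
\end{theorem}

So in any pair as in the Question, $\approx_H$ is not hyperfinite and, by (c), $G$ has no nonabelian free subgroup. Theorem~\ref{thm:main} shows that within these constraints the failure already occurs for normal subgroups of index $2$, the smallest possible index.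

The group $G$ is a direct product of two groups that both map onto $\mathbb Z/n$, and $H$ consists of the pairs with equal images. There is a family of subgroups $\theta(x,y)$ of $H$ on which conjugation in $G$ moves the parameters $x$ and $y$ independently, while conjugation in $H$ moves them subject to one congruence modulo $n$. The parameter $x$ is governed by a group $\Gamma$ with property (T), the parameter $y$ by a locally finite group. The tension between the two forces any reduction to $\approx_G$ to store $x$ and $y$ in separate places, and then the congruence is lost. Section~\ref{sec:constr} contains the construction and shows this mechanism in the simplest cases. Sections \ref{sec:Gamma}--\ref{sec:conj} supply the group $\Gamma$, two rigidity principles for its actions and an analysis of conjugacy in $G$; the proof is completed in Section~\ref{sec:proof}.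

\section{Hyperfinite relations give no example}\label{sec:hyp}

A Borel equivalence relation is \emph{finite} if its classes are finite, and \emph{hyperfinite} if it is an increasing union of a sequence of finite Borel equivalence relations. It is \emph{smooth} if it is Borel reducible to the equality relation on some standard Borel space; since every standard Borel space admits a Borel injection into $2^{\mathbb N}$ and into $[0,1]$, either of these may serve as the target. We write $\operatorname{id}(2^{\mathbb N})$ for equality on $2^{\mathbb N}$ and $E_0$ for the relation of eventual equality on $2^{\mathbb N}$. We use the following facts of descriptive set theory.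
\begin{itemize}
\item[(D1)] (Lusin--Novikov) If $r\colon Z\to Z'$ is a Borel map between standard Borel spaces with countable fibers, then $r(Z)$ is Borel and there are Borel maps $g_k\colon r(Z)\to Z$, $k\in\mathbb N$, with $r^{-1}(t)=\{g_k(t):k\in\mathbb N\}$ for all $t\in r(Z)$.
\item[(D2)] A map between standard Borel spaces whose graph is Borel is a Borel map.
\item[(D3)] A finite Borel equivalence relation $F$ on $Z$ is smooth. Indeed, (D1) applied to the first projection $F\to Z$ enumerates each class by Borel maps, so for a Borel injection $\iota\colon Z\to[0,1]$ the map $z\mapsto\min\iota([z]_F)$ is a Borel reduction of $F$ to equality.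
\item[(D4)] (Silver) If a Borel equivalence relation $F$ has uncountably many classes, then $\operatorname{id}(2^{\mathbb N})\le_BF$.
\item[(D5)] (Glimm--Effros dichotomy; Harrington--Kechris--Louveau) If a Borel equivalence relation $F$ is not smooth, then $E_0\le_BF$.
\item[(D6)] (Dougherty--Jackson--Kechris) If $F$ is hyperfinite, then $F\le_BE_0$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:hyp}]
The set $\operatorname{Sg}(H)\subseteq\operatorname{Sg}(G)$ is uncountable and every $\approx_G$-class is countable, so $\approx_G$ has uncountably many classes. If $\approx_H$ is smooth, then ${\approx_H}\le_B\operatorname{id}(2^{\mathbb N})\le_B{\approx_G}$ by (D4).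

Suppose that $\approx_H$ is not smooth. We claim that $\approx_G$ is not smooth either. Otherwise there is a Borel map $r\colon\operatorname{Sg}(H)\to2^{\mathbb N}$ with $r(K)=r(L)\iff K\approx_GL$. Its fibers are countable; let $g_k$ be as in (D1). For $K\le H$ let $k(K)$ be the least $k$ with $g_k(r(K))\approx_HK$, which exists because $K$ itself is one of the $g_k(r(K))$. The map $K\mapsto(r(K),k(K))$ is Borel and constant on $\approx_H$-classes, and if $K$ and $L$ have the same image $(t,k)$, then $K\approx_Hg_k(t)\approx_HL$. So $\approx_H$ is smooth, a contradiction. Now (D6) and (D5) give ${\approx_H}\le_BE_0\le_B{\approx_G}$.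
\end{proof}

\begin{remark}\label{rem:locfin}
If $H$ is locally finite, write it as an increasing union of finite subgroups $H_k$. The orbit relations of the $H_k$ on $\operatorname{Sg}(H)$ are finite, Borel and increasing with union $\approx_H$, so $\approx_H$ is hyperfinite. Hence a locally finite $H$ never answers the Question.
\end{remark}

\section{The groups $G$ and $H$ and the relation $E$}\label{sec:constr}

\subsection{A group of order 144}
The pattern of the construction is visible in a finite group. Let $A_0$ be the $\mathbb F_3$-vector space with basis $a_0,a_1$, and let $s$ be the involution that swaps $a_0$ and $a_1$. Let $D$ be the dihedral group of order $8$, generated by commuting involutions $w_0,w_1$ and an involution $u$ that swaps them by conjugation. Put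
\[
G_0=(A_0\rtimes\langle s\rangle)\times D,\qquad H_0=\langle a_0,a_1,w_0,w_1,su\rangle,\qquad K_{ij}=\langle a_i\rangle\times\langle w_j\rangle\le H_0 .
\]
The quotient of $G_0$ by $\langle a_0,a_1,w_0,w_1\rangle$ is $\langle s\rangle\times\langle u\rangle$, and $H_0$ is the preimage of the diagonal, so $[G_0:H_0]=2$. The elements $a_i,w_j$ centralize all four groups $K_{ij}$; conjugation by $s$ changes $i$, conjugation by $u$ changes $j$, and conjugation by $su$ changes both. Thus the four groups are conjugate in $G_0$, whereas in $H_0$ they form two classes, $\{K_{00},K_{11}\}$ and $\{K_{01},K_{10}\}$. Conjugacy in $H_0$ remembers the parity of $i+j$ and conjugacy in $G_0$ forgets it. Of course two classes can be sent to any two nonconjugate subgroups of $G_0$. To prevent this, we replace $i$ by a point $x$ of a space with a rigid group action and $j$ by an infinite sequence $y$.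

\subsection{The construction}
Fix an integer $n\ge2$, a prime $p\nmid n$ and a countable group $\Gamma$; conditions on $\Gamma$ appear in Theorem~\ref{thm:claim}. Let $\mathbb N=\{0,1,2,\dots\}$.

\emph{The first factor.} Let $C=\langle s\rangle$ be cyclic of order $n$, let $\Delta=\Gamma\times C$, and define the homomorphism $\deg\colon\Delta\to\mathbb Z/n$ by $\deg(\gamma s^j)=j$. The group $\Delta$ acts on $\Delta\times\mathbb N$ by left translation on the first coordinate. Hence it acts on $X=2^{\Delta\times\mathbb N}$, whose points we view as subsets of $\Delta\times\mathbb N$, and on the vector space $A=\mathbb F_p[\Delta\times\mathbb N]$ of finitely supported functions $\Delta\times\mathbb N\to\mathbb F_p$. For $x\in X$ let $A_x\le A$ consist of the functions supported in $x$. Then $\delta A_x=A_{\delta x}$.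

\emph{The second factor.} For $i\in\mathbb N$ let $D_i=(\mathbb Z/n)^{\mathbb Z/n}\rtimes\langle u_i\rangle$, where $u_i$ has order $n$ and shifts the coordinates: if $W_{i,j}\cong\mathbb Z/n$ is the $j$-th coordinate factor, then $u_iW_{i,j}u_i^{-1}=W_{i,j+1}$. Let $Q=\bigoplus_{i\in\mathbb N}D_i$. Since $|D_i|=n^{n+1}$, the group $Q$ is locally finite and all its elements have order prime to $p$. Let $Y=(\mathbb Z/n)^{\mathbb N}$, a compact abelian group, and let $T=\bigoplus_{\mathbb N}\mathbb Z/n\le Y$ act on $Y$ by translation. For $q=(q_i)\in Q$ let $\bar q\in T$ be given by $q_i\in(\mathbb Z/n)^{\mathbb Z/n}u_i^{\bar q_i}$; the map $q\mapsto\bar q$ is a surjective homomorphism $Q\to T$. For $y\in Y$ let $W_y=\bigoplus_iW_{i,y_i}\le Q$. Then $qW_yq^{-1}=W_{y+\bar q}$, because $(\mathbb Z/n)^{\mathbb Z/n}$ is abelian. Finally, for $t\in T$ put $|t|=\sum_it_i\in\mathbb Z/n$, and let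
\[
T^+=\{t\in T:|t|=0\},\qquad e=(1,0,0,\dots)\in T .
\]

\emph{The groups.} Let $G=(A\rtimes\Delta)\times Q$. We regard $A,\Gamma,C,Q$ as subgroups of $G$, so that every element is uniquely $a\delta q$ with $a\in A$, $\delta\in\Delta$, $q\in Q$, and conjugation by $\delta$ induces on $A$ the given action. Let
\[
H=\{a\delta q\in G:\deg\delta=|\bar q|\}.
\]
This is the kernel of the surjective homomorphism $a\delta q\mapsto\deg\delta-|\bar q|$ to $\mathbb Z/n$, so $H$ is normal of index $n$ in $G$. It contains $A$ and is therefore infinite.

\emph{The relation.} Equip $X$ and $Y$ with the uniform product measures $\mu$ and $\nu$. The group $\Delta\times T$ acts on $X\times Y$ by $(\delta,t)(x,y)=(\delta x,y+t)$, preserving $\mu\times\nu$. Let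
\[
\Pi=\{(\delta,t)\in\Delta\times T:\deg\delta=|t|\},
\]
and let $E$ be the orbit equivalence relation of $\Pi$ on $X\times Y$. Put $\theta(x,y)=A_x\times W_y$. This is a subgroup of $H$, since $\bar q=0$ for $q\in W_y$.

\begin{lemma}\label{lem:theta}
The map $\theta$ is an injective Borel reduction of $E$ to $\approx_H$, and $\approx_H$ has uncountably many classes.
\end{lemma}

\begin{proof}
Whether a given element $a\delta q$ lies in $\theta(x,y)$ depends only on the coordinates of $x$ in the support of $a$ and on the $y_i$ with $q_i\ne1$. These are finitely many coordinates, so $\theta$ is continuous. It is injective because $x$ is the set of points whose indicator function lies in $\theta(x,y)$, and $\theta(x,y)\cap D_i=W_{i,y_i}$ determines $y_i$. Since $A$ is abelian and $Q$ commutes with $A\rtimes\Delta$,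
\[
g\,\theta(x,y)\,g^{-1}=A_{\delta x}\times W_{y+\bar q}=\theta(\delta x,y+\bar q)\qquad\text{for }g=a\delta q .
\]
Now $g\in H$ if and only if $(\delta,\bar q)\in\Pi$, and every element of $\Pi$ has this form because $q\mapsto\bar q$ is onto. With injectivity this shows that $\theta$ is a reduction. The classes of $E$ are countable and $X\times Y$ is uncountable, so $E$, and hence $\approx_H$, has uncountably many classes.
\end{proof}

The same formula shows that in $G$ the groups $\theta(z)$ and $\theta(z')$ are conjugate exactly when $z,z'$ lie in the same orbit of the larger group $\Delta\times T$. In particular $\theta(x,y)\approx_G\theta(x,y+e)$ always holds, whereas part (b) of the next lemma gives $(x,y)\not\mathrel{E}(x,y+e)$ for almost every $x$.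

Recall that a measure-preserving action of a countable group is \emph{ergodic} if every measurable set that is invariant up to null sets is null or conull. Then every measurable map $g$ to a standard Borel space with $g(\gamma z)=g(z)$ a.e., for each $\gamma$, is a.e.\ constant: compose $g$ with a Borel injection into $2^{\mathbb N}$ and treat each coordinate. A \emph{Bernoulli action} of $\Gamma$ is the shift $(\gamma x)(\gamma')=x(\gamma^{-1}\gamma')$ on a product $(X_0,\mu_0)^\Gamma$; it is ergodic when $\Gamma$ is infinite.

\begin{lemma}\label{lem:dyn}
\begin{itemize}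
\item[(a)] The action of $\Gamma$ on $(X,\mu)$ is a Bernoulli action with nonatomic base. It is ergodic if $\Gamma$ is infinite.
\item[(b)] For a.e.\ $x\in X$ no $\delta\in\Delta\setminus\{1\}$ fixes $x$. For such $x$ and every $y\in Y$, the points $(x,y)$ and $(x,y+e)$ are not $E$-equivalent.
\item[(c)] The action of $T^+$ on $(Y,\nu)$ is ergodic.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $X=(2^{C\times\mathbb N})^\Gamma$, and the uniform product measure on $2^{C\times\mathbb N}$ has no atoms.

(b) If $\delta\ne1$ and $\delta x=x$, then for every $k\in\mathbb N$ we have $(1,k)\in x\iff(\delta,k)\in x$. These are infinitely many independent events of probability $\frac12$, so the set of such $x$ is null; and $\Delta$ is countable. If $(\delta,t)\in\Pi$ sends $(x,y)$ to $(x,y+e)$, then $t=e$, so $\deg\delta=1$ and $\delta\ne1$, while $\delta x=x$.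

(c) Let $e_i\in T$ be the $i$-th unit vector. Then $e_i-e_j\in T^+$ and $e_i-e_j\to e_i$ as $j\to\infty$. So the closure of $T^+$ is a closed subgroup containing the dense subgroup $T$, and $T^+$ is dense in $Y$. If $F\in L^2(Y,\nu)$ is $T^+$-invariant and $\chi$ is a character of $Y$, then $\widehat F(\chi)=\chi(t)\widehat F(\chi)$ for all $t\in T^+$. A nontrivial character is continuous, hence nontrivial on $T^+$, so $\widehat F(\chi)=0$ and $F$ is a.e.\ constant.
\end{proof}

The core of the paper is the following theorem. Property (T) is recalled in Section~\ref{sec:Gamma}, where a group $\Gamma$ as required is constructed.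

\begin{theorem}\label{thm:claim}
Let $\Gamma$ be an infinite simple group with property (T) all of whose proper subgroups are abelian. If $\Omega\subseteq X\times Y$ is Borel and conull, then there is no Borel reduction of $E|\Omega$ to $\approx_G$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:claim} and Proposition~\ref{prop:Gamma}]
Let $(Z,\zeta)=(X\times Y,\mu\times\nu)$. For finite $n$, Lemma~\ref{lem:theta} and Theorem~\ref{thm:claim} give the precise statement, and ${\approx_H}\le_B{\approx_G}$ is impossible because composing with $\theta$ would give $E\le_B{\approx_G}$.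

For index $\aleph_0$, carry out the construction with $n=2$. The subspace $A'=\mathbb F_p[\Delta\times2\mathbb N]$ of $A$ is $\Delta$-invariant, so $H'=\{a\delta q\in H:a\in A'\}$ is a subgroup of $G$. It has infinite index because $H'\cap A=A'$ has infinite index in $A$. For $x\in X$ let $2x=\{(\delta,2k):(\delta,k)\in x\}$ and put $\theta'(x,y)=\theta(2x,y)\le H'$. The map $x\mapsto2x$ is injective, continuous and $\Delta$-equivariant, and $\{(\delta,\bar q):a\delta q\in H'\}=\Pi$. So the proof of Lemma~\ref{lem:theta} shows that $\theta'$ is an injective Borel reduction of $E$ to $\approx_{H'}$, and Theorem~\ref{thm:claim} applies to the same $E$ and $G$.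
\end{proof}

\subsection{What can be repaired and what cannot}\label{sec:tests}
Three computations show which features of the construction matter and how the proof of Theorem~\ref{thm:claim} must go.

\emph{With finitely many factors $D_i$ a reduction exists.} Suppose that $i$ ranges over a nonempty finite set, so that $Y=T$ is finite and $|y|$ is defined for $y\in Y$. Put $r(x,y)=s^{-|y|}x$. An element of $\Pi$ carrying $(x,y)$ to $(x',y')$ must be $(\gamma s^{|y'|-|y|},y'-y)$ with $\gamma\in\Gamma$, so $(x,y)\mathrel{E}(x',y')$ if and only if $r(x',y')\in\Gamma\,r(x,y)$. The $\Gamma$-orbit relation on $X$ reduces to $\approx_G$: fix a bijection $\iota\colon C\times\mathbb N\to\mathbb N$ and put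
\[
x^*=\{(\gamma c',\iota(c,k)):\gamma\in\Gamma,\ c,c'\in C,\ (\gamma c,k)\in x\}.
\]
The map $x\mapsto x^*$ is injective, continuous and $\Gamma$-equivariant, and $C$ fixes $x^*$. Hence $A_{x^*}\approx_GA_{x'^*}$ if and only if $x'^*\in\Delta x^*=\Gamma x^*$, if and only if $x'\in\Gamma x$. So $(x,y)\mapsto A_{r(x,y)^*}$ reduces $E$ to $\approx_G$: the residue $|y|$ has been absorbed into $x$.

\emph{With infinitely many factors the residue does not exist.} There is no measurable $j\colon Y\to\mathbb Z/n$ with $j(y+t)=j(y)+|t|$ a.e.\ for all $t\in T$: such a $j$ is $T^+$-invariant, hence a.e.\ constant by Lemma~\ref{lem:dyn}(c), and this contradicts $j(y+e)=j(y)+1$.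

\emph{A split map is never a reduction.} Let $f(x,y)=B(x)\times V(y)$ with $B(x)\le A$ and $V(y)\le Q$, and suppose that $f$ reduces $E$ to $\approx_G$. Since $(s,e)\in\Pi$, some $g=a\delta q$ conjugates $f(x,y)$ to $f(sx,y+e)$; intersecting with $Q$ gives $qV(y)q^{-1}=V(y+e)$. But $q$ centralizes $A$, so $q$ alone conjugates $f(x,y)$ to $f(x,y+e)$. Thus $(x,y)\mathrel{E}(x,y+e)$ for all $x$ and $y$, contradicting Lemma~\ref{lem:dyn}(b).

The proof of Theorem~\ref{thm:claim} shows that a reduction $f$ would have to behave like a split map, up to conjugacy and null sets. First, almost all values of $f$ lie in the kernel $R$ of the projection $G\to\Gamma$, and a subgroup of $R$ is determined up to conjugacy by a part $B$ in $A$ and a part $V$ in $C\times Q$ (Section~\ref{sec:conj}). Second, the class of $V$ does not depend on $x$, because orbits of a property (T) group cannot be mapped nontrivially into orbits of the amenable group $Q$. Third, the class of $B$ does not depend on $y$: cocycle superrigidity attaches to each $y$ a canonical point of a Polish space, and this point is $T^+$-invariant, hence constant. The third step is the one that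 fails for finitely many factors.

Both sides of the hypothesis on $\Gamma$ are needed in some form. If $\Gamma=1$, then $G$ is locally finite (see Section~\ref{sec:conj}) and Remark~\ref{rem:locfin} gives ${\approx_H}\le_B{\approx_G}$. If $\Gamma$ has a nonabelian free subgroup, then $E\le_B{\approx_G}$ by fact (c) of the introduction.

\section{A simple group with property (T) and abelian proper subgroups}\label{sec:Gamma}

A countable group $\Gamma$ has \emph{property (T)} if there are a finite set $\Phi\subseteq\Gamma$ and $\varepsilon>0$ such that $\max_{\gamma\in\Phi}\|\gamma\xi-\xi\|\ge\varepsilon\|\xi\|$ for every vector $\xi$ in every unitary representation of $\Gamma$ without nonzero invariant vectors; $(\Phi,\varepsilon)$ is a \emph{Kazhdan pair}. Property (T) passes to quotients, and an amenable group with (T) is finite. The class of amenable groups contains all finite and all abelian groups and is closed under extensions and increasing unions; in particular, countable locally finite groups are amenable.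

A subgroup of a hyperbolic group is \emph{elementary} if it has a cyclic subgroup of finite index; a torsion-free elementary group is cyclic. For $k\ge2$ the Lie group $Sp(k,1)$ has torsion-free cocompact lattices, and such a lattice is a non-elementary hyperbolic group with property (T). A non-elementary hyperbolic group contains a nonabelian free group, so by Section~\ref{sec:tests} the lattice cannot itself serve as $\Gamma$. We pass to a quotient in which any two noncommuting elements generate the whole group, by repeated use of the following special case of a theorem of Osin.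

\begin{theorem}[{Osin \cite[Theorem~2.4]{Osin}}]\label{thm:Osin}
Let $P$ be a torsion-free non-elementary hyperbolic group, $S\le P$ a non-elementary subgroup and $t_1,\dots,t_r\in P$. Then there is an epimorphism $\eta\colon P\to\bar P$ with $\bar P$ torsion-free, non-elementary and hyperbolic, and with $\eta(t_i)\in\eta(S)$ for all $i$.
\end{theorem}

The theorem in \cite{Osin} concerns relatively hyperbolic groups and \emph{suitable} subgroups. Here $P$ is regarded as hyperbolic relative to the trivial subgroup, and $S$ is suitable if it contains two non-commensurable elements $f_1,f_2$ of infinite order whose maximal elementary subgroups $E(f_1),E(f_2)$ intersect trivially. In a torsion-free hyperbolic group every non-elementary subgroup is suitable, and the theorem asserts that $\eta(S)$ is again suitable, hence non-elementary. See also \cite{Olsh}.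

\begin{proposition}\label{prop:Gamma}
There is an infinite simple group $\Gamma$ with property (T) all of whose proper subgroups are abelian.
\end{proposition}

\begin{proof}
Let $P_0$ be a torsion-free cocompact lattice in $Sp(k,1)$, $k\ge2$, and let $(v_i,v_i')_{i\ge1}$ enumerate all pairs of elements of $P_0$. We construct epimorphisms $P_0\to P_1\to P_2\to\cdots$ of torsion-free non-elementary hyperbolic groups. Let $S$ be the subgroup of $P_{i-1}$ generated by the images of $v_i,v_i'$. If $S$ is elementary, hence cyclic, put $P_i=P_{i-1}$. Otherwise apply Theorem~\ref{thm:Osin} to $S$ and a finite generating set $t_1,\dots,t_r$ of $P_{i-1}$, and put $P_i=\bar P$; then the images of $v_i,v_i'$ generate $P_i$.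

Let $N_i=\ker(P_0\to P_i)$ and $P_\infty=P_0/\bigcup_iN_i$. Any two elements of $P_\infty$ are the images of some pair $(v_i,v'_i)$, so they commute or generate $P_\infty$. Hence every proper subgroup of $P_\infty$ is abelian. As a quotient of $P_0$, the group $P_\infty$ has (T). It is infinite: otherwise $\bigcup_iN_i$ has finite index in the finitely generated group $P_0$, so it is finitely generated and equals some $N_i$, which makes $P_i$ finite. Consequently $P_\infty$ is not amenable.

Every proper normal subgroup $N$ of $P_\infty$ is central. Indeed, $N$ is abelian. If some $g$ does not centralize $N$, then $\langle N,g\rangle$ is nonabelian and so equals $P_\infty$; then $P_\infty$ is an extension of the abelian group $N$ by a cyclic group, hence amenable, which is false.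

Put $\Gamma=P_\infty/Z(P_\infty)$. It has (T). It is infinite, since otherwise $P_\infty$ would be an extension of an abelian group by a finite group, hence amenable. A proper subgroup of $\Gamma$ is the image of its preimage, a proper and therefore abelian subgroup of $P_\infty$. A proper normal subgroup of $\Gamma$ has a proper normal, hence central, preimage, so it is trivial.
\end{proof}

From now on $\Gamma$ is a group as in Theorem~\ref{thm:claim}. There may be uncountably many proper subgroups of $\Gamma$; part (c) of the next lemma replaces them by countably many centralizers.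

\begin{lemma}\label{lem:Gamma}
\begin{itemize}
\item[(a)] $\Gamma$ is nonabelian, has trivial center and has no proper subgroup of finite index. Both $\Gamma$ and $\operatorname{Aut}(\Gamma)$ are countable.
\item[(b)] Every nontrivial homomorphism $\Gamma\to\Gamma$ is an automorphism.
\item[(c)] Let $\mathcal D=\{C_\Gamma(m):1\ne m\in\Gamma\}$, a countable set. If $J$ is a nontrivial proper subgroup of $\Gamma$, then $C_\Gamma(J)\in\mathcal D$. For each $D\in\mathcal D$ the normalizer $N_\Gamma(D)$ is abelian.
\end{itemize}
\end{lemma}

\begin{proof}
(a) An abelian simple group is finite, so $\Gamma$ is nonabelian, and its center is a proper normal subgroup. A subgroup of finite index contains a normal subgroup of finite index, which is nontrivial and so equals $\Gamma$. Two noncommuting elements generate $\Gamma$, and an automorphism is determined by their images.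

(b) Such a homomorphism is injective by simplicity, so its image is nonabelian and cannot be proper.

(c) Let $1\ne m\in J$. The group $C_\Gamma(m)$ is proper, hence abelian, and it contains the abelian group $J$. So $C_\Gamma(m)\le C_\Gamma(J)$, and the reverse inclusion holds because $m\in J$. Each $D\in\mathcal D$ is nontrivial and proper, hence not normal; so $N_\Gamma(D)$ is proper and therefore abelian.
\end{proof}

\section{Two rigidity principles}\label{sec:rigid}

We shall meet Borel maps from $X$ that send $\Gamma$-orbits into orbits of another group $\Lambda$. There are two situations. If $\Lambda$ is amenable, the map is essentially trivial. If $\Lambda$ acts freely, the map defines a cocycle, and the cocycle can be straightened.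

\subsection{Amenable targets}
The actions of amenable groups that occur below are conjugation actions on spaces of subgroups, which are not free, so no cocycle is available. We use instead finite approximations of the orbit relation. A measure is \emph{quasi-invariant} if the group preserves its null sets.

\begin{theorem}[Connes--Feldman--Weiss \cite{CFW}]\label{thm:CFW}
If a countable amenable group acts in a Borel way on a standard Borel space with a quasi-invariant probability measure, then on an invariant conull Borel set the orbit relation is an increasing union of finite Borel equivalence relations.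
\end{theorem}

\begin{lemma}\label{lem:amen}
Let $\Lambda$ be a countable amenable group acting in a Borel way on a standard Borel space $Z$. Let $g$ be a Borel map from a conull Borel subset of $X$ to $Z$ such that $g(\gamma x)\in\Lambda g(x)$ for all $\gamma\in\Gamma$ and a.e.\ $x$. Then one $\Lambda$-orbit contains $g(x)$ for a.e.\ $x$.
\end{lemma}

\begin{proof}
List $\Lambda$ as $\lambda_1,\lambda_2,\dots$, with repetitions if $\Lambda$ is finite, and let $m=\sum_k2^{-k}(\lambda_k)_*g_*\mu$. A Borel set is $m$-null exactly when all its $\Lambda$-translates are $g_*\mu$-null, so the probability measure $m$ is quasi-invariant. Theorem~\ref{thm:CFW} gives an invariant Borel set $Z_0$ with $g(x)\in Z_0$ a.e.\ and increasing finite Borel equivalence relations $F_k$ on $Z_0$ whose union is the orbit relation. By (D3) there are Borel maps $r_k\colon Z_0\to[0,1]$ with $r_k(z)=r_k(z')\iff z\mathrel{F_k}z'$.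

Let $(\Phi,\varepsilon)$ be a Kazhdan pair for $\Gamma$. By ergodicity the representation of $\Gamma$ on the functions of mean zero in $L^2(X,\mu)$ has no nonzero invariant vectors. For measurable $U\subseteq X$ the vector $\xi=1_U-\mu(U)$ has $\|\xi\|^2=\mu(U)(1-\mu(U))$ and $\|\gamma\xi-\xi\|^2=\mu(\gamma U\mathbin{\triangle}U)$. Therefore
\begin{equation}\label{eq:gap}
\max_{\gamma\in\Phi}\mu(\gamma U\mathbin{\triangle}U)\ge\varepsilon^2\mu(U)(1-\mu(U)).
\end{equation}
For fixed $\gamma$, the sets $N_k(\gamma)=\{x:(g(x),g(\gamma^{-1}x))\notin F_k\}$ decrease with $k$, and their intersection is null because $g(\gamma^{-1}x)\in\Lambda g(x)$ a.e. Choose $k$ with $\mu(N_k(\gamma))<\varepsilon^2/4$ for all $\gamma\in\Phi$. Let $I\subseteq[0,1]$ be Borel and $U=\{x:r_k(g(x))\in I\}$. If $x\in\gamma U\mathbin{\triangle}U$, then exactly one of $x,\gamma^{-1}x$ lies in $U$, so $r_k(g(x))\ne r_k(g(\gamma^{-1}x))$; thus $\gamma U\mathbin{\triangle}U\subseteq N_k(\gamma)$ up to a null set. By \eqref{eq:gap}, $\mu(U)(1-\mu(U))<\frac14$, that is, $\mu(U)\ne\frac12$.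

So the probability measure $\eta=(r_k\circ g)_*\mu$ on $[0,1]$ never takes the value $\frac12$. If $\eta$ had no atom, $t\mapsto\eta[0,t]$ would be continuous with values from $0$ to $1$ and would take that value. Hence $\eta$ has an atom, which means that some $F_k$-class has a $g$-preimage of positive measure. The preimage of the $\Lambda$-orbit containing this class is non-null and $\Gamma$-invariant up to null sets, hence conull.
\end{proof}

\subsection{Cocycle superrigidity}
A \emph{cocycle} for the action of $\Gamma$ on $X$ with values in a countable group $\Lambda$ is a measurable map $w\colon\Gamma\times X\to\Lambda$ with $w(\gamma\gamma',x)=w(\gamma,\gamma'x)\,w(\gamma',x)$ for all $\gamma,\gamma'$ and a.e.\ $x$.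

\begin{theorem}[Popa \cite{Popa}]\label{thm:Popa}
Let $\Gamma$ be an infinite group with property (T) and let $X=(X_0,\mu_0)^\Gamma$ be a Bernoulli action with nonatomic base. For every cocycle $w\colon\Gamma\times X\to\Lambda$ into a countable group there are a measurable map $\psi\colon X\to\Lambda$ and a homomorphism $\varphi\colon\Gamma\to\Lambda$ such that $\psi(\gamma x)\,w(\gamma,x)\,\psi(x)^{-1}=\varphi(\gamma)$ for all $\gamma$ and a.e.\ $x$.
\end{theorem}

\section{Conjugacy of subgroups of $G$}\label{sec:conj}

\subsection{Four invariants of a subgroup}
Let $\rho\colon G\to G/A=\Gamma\times C\times Q$ and $\pi\colon G\to\Gamma$ be the projections, and let $R=\ker\pi=ACQ$. The group $R$ is locally finite: finitely many elements lie in a finite subgroup $A_0CQ_0$, with $A_0$ the span of finitely many $C$-orbits in $A$ and $Q_0$ a finite sum of groups $D_i$. We identify $\rho(R)=C\times Q$ with the subgroup $CQ$ of $G$.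

Conjugation moves $K\cap A$ by elements of $\Gamma\times C$. We want to record only the element of $\Gamma$, since the finite group $C$ may well stabilize $K\cap A$, as it stabilizes the groups $A_{x^*}$ of Section~\ref{sec:tests}. So let $\mathcal O=\operatorname{Sg}(A)/C$ be the space of $C$-orbits $[B]$ of subgroups $B\le A$. It is compact and metrizable: if $d_1$ is a $C$-invariant compatible metric on $\operatorname{Sg}(A)$, obtained by summing the $C$-translates of any compatible metric, then $d([B],[B'])=\min_{c\in C}d_1(B,cB')$ is a metric for the quotient topology. As $\Gamma$ commutes with $C$, it acts on $\mathcal O$ by homeomorphisms. For $K\in\operatorname{Sg}(G)$ put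
\[
B_K=K\cap A,\qquad M_K=\operatorname{Stab}_\Gamma([B_K]),\qquad L_K=\pi(K),
\]
and, if $K\le R$, put $V_K=\rho(K)\le C\times Q$. Note that $K\le R$ means $L_K=1$. These are Borel functions of $K$: the map $K\mapsto B_K$ is continuous, the condition $\gamma\in M_K$ is closed, and the conditions $\gamma\in L_K$ and $v\in V_K$ say that $K$ meets a given coset, so they are open.

Let $g\in G$ with $\rho(g)=\gamma cq$. Conjugation by $g$ acts on $A$ as $\gamma c$, since $A$ is abelian and $Q$ centralizes $A$; and in $G/A$ both $\Gamma$ and $C$ centralize $C\times Q$. Hence, for $K'=gKg^{-1}$,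
\begin{equation}\label{eq:conj}
\begin{gathered}
B_{K'}=\gamma cB_K,\qquad[B_{K'}]=\gamma[B_K],\qquad M_{K'}=\gamma M_K\gamma^{-1},\\
L_{K'}=\gamma L_K\gamma^{-1},\qquad V_{K'}=qV_Kq^{-1}\quad(\text{if }K\le R).
\end{gathered}
\end{equation}
Taking $g\in K$, so that $K'=K$, we get $\gamma[B_K]=[B_K]$ for all $\gamma\in L_K$. Thus
\begin{equation}\label{eq:LM}
L_K\le M_K .
\end{equation}

\subsection{Subgroups of $R$}
A subgroup $K\le R$ is an extension of $B_K$ by $V_K$, and a priori it carries more information than this pair, namely the way $V_K$ is lifted to $R$. The condition $p\nmid n$ removes this information. The argument is the usual averaging over a group of order prime to $p$; since $V_K$ may be infinite, we first split off $V_K\cap Q$.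

\begin{lemma}\label{lem:H1}
If $K,K'\le R$, $B_K=B_{K'}$ and $V_K=V_{K'}$, then $K$ and $K'$ are conjugate by an element of $A$.
\end{lemma}

\begin{proof}
Let $B,V$ be the common values and $V_0=V\cap Q$. If $v\in V_0$, then $av\in K$ for some $a\in A$. The elements $a$ and $v$ commute, $a^p=1$, and the order $m$ of $v$ is prime to $p$. For $l$ with $l\equiv0\pmod p$ and $l\equiv1\pmod m$ we get $v=(av)^l\in K$. So $V_0\le K$, and the same argument gives $V_0\le K'$.

The projection $V\to C$ has kernel $V_0$ and cyclic image, of order $d\mid n$. Choose $v=cq\in V$ with $c$ generating the image, so that $V=\langle V_0,v\rangle$, and choose $a,a'\in A$ with $av\in K$ and $a'v\in K'$. Then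
\[
K=\langle B,V_0,av\rangle,\qquad K'=\langle B,V_0,a'v\rangle,
\]
because each right-hand side is a subgroup of the left-hand side that contains the kernel $B$ of $\rho$ on it and has the same image $V$.

Write $A$ additively; conjugation by $v$ acts on $A$ as $c$. Let $\Sigma=1+c+\dots+c^{d-1}$. Then $(av)^d=\Sigma(a)\,v^d$, and $v^d=q^d\in V_0\le K$, so $\Sigma(a)\in K\cap A=B$. In the same way $\Sigma(a')\in B$. Put $u=a-a'$; then $\Sigma(u)\in B$. Since $c^d=1$,
\[
(1-c)\sum_{i=0}^{d-1}ic^i=\sum_{i=1}^{d-1}c^i-(d-1)c^d=\Sigma-d .
\]
As $p\nmid d$, we may put $w=-\frac1d\sum_{i<d}ic^iu\in A$ and $b=-\frac1d\Sigma(u)$. Then $w-cw=u+b$, and $b\in B$ because a subgroup of $A$ is an $\mathbb F_p$-subspace. Conjugation by $w$ fixes $B$ and $V_0$ elementwise and sends $a'v$ to $(a'+w-cw)v=(a+b)v$. Therefore $wK'w^{-1}=\langle B,V_0,(a+b)v\rangle=K$.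
\end{proof}

\begin{remark}
The lemma fails if $p\mid n$. Take $q\in Q$ of order $p$ and $0\ne a\in A$. The groups $\langle q\rangle$ and $\langle aq\rangle$ both meet $A$ trivially and have image $\langle q\rangle$ under $\rho$, but every conjugate of the first lies in $Q$ and the second does not.
\end{remark}

\begin{proposition}\label{prop:R}
Let $K,K'\le R$. Then $K\approx_GK'$ if and only if $[B_{K'}]\in\Gamma[B_K]$ and $V_{K'}$ is conjugate to $V_K$ by an element of $Q$.
\end{proposition}

\begin{proof}
The forward direction is \eqref{eq:conj}. Conversely, let $B_{K'}=\gamma cB_K$ and $V_{K'}=qV_Kq^{-1}$, and put $g=\gamma cq$. By \eqref{eq:conj}, the subgroup $gKg^{-1}$ of $R$ has the same $B$ and $V$ as $K'$, and Lemma~\ref{lem:H1} applies.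
\end{proof}

Here lies the difference between $G$ and $H$: the elements $\gamma c$ and $q$ are chosen independently, while $\gamma cq\in H$ would require $\deg c=|\bar q|$.

\subsection{Maps from $X$ to $\operatorname{Sg}(G)$}
A reduction may take values that project nontrivially to $\Gamma$, or whose part in $A$ has a nontrivial stabilizer. The next lemma shows that in these cases conjugacy is carried out by an amenable subgroup of $G$, so that by Lemma~\ref{lem:amen} no information about $x$ survives. This is where the subgroup structure of $\Gamma$ is used.

\begin{lemma}\label{lem:dich}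
Let $h$ be a Borel map from a conull Borel subset of $X$ to $\operatorname{Sg}(G)$ with $h(\gamma x)\approx_Gh(x)$ for all $\gamma\in\Gamma$ and a.e.\ $x$.
\begin{itemize}
\item[(a)] If $h(x)\le R$ for a.e.\ $x$, then one $Q$-conjugacy class of subgroups of $C\times Q$ contains $V_{h(x)}$ for a.e.\ $x$.
\item[(b)] Either one $\approx_G$-class contains $h(x)$ for a.e.\ $x$, or $M_{h(x)}=1$ for a.e.\ $x$; in the second case $h(x)\le R$ for a.e.\ $x$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:conj}, $V_{h(\gamma x)}$ is $Q$-conjugate to $V_{h(x)}$ for a.e.\ $x$. Apply Lemma~\ref{lem:amen} to the amenable group $Q$ acting on $\operatorname{Sg}(C\times Q)$.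

(b) The last assertion is \eqref{eq:LM}. By \eqref{eq:conj}, each of the conditions $M_K=1$, $M_K=\Gamma$, $L_K=1$, $L_K=\Gamma$ depends only on the $\approx_G$-class of $K$. By ergodicity each of them holds for $K=h(x)$ either a.e.\ or almost nowhere. Suppose that $M_{h(x)}\ne1$ a.e. Then $M_{h(x)}$ is a.e.\ nontrivial and proper, or a.e.\ equal to $\Gamma$; in the latter case $L_{h(x)}$ is a.e.\ nontrivial and proper, a.e.\ equal to $\Gamma$, or a.e.\ trivial. So one of the following cases occurs.

\emph{Case 1: for $J=M$ or for $J=L$, the group $J_{h(x)}$ is nontrivial and proper a.e.} Let $D_x=C_\Gamma(J_{h(x)})$. This is a Borel function of $x$, since $\gamma\in D_x$ means that every $m\in J_{h(x)}$ commutes with $\gamma$, and by Lemma~\ref{lem:Gamma}(c) it takes values in the countable set $\mathcal D$. By \eqref{eq:conj}, $D_{\gamma x}$ is conjugate to $D_x$ in $\Gamma$, so by ergodicity there is $D\in\mathcal D$ with $D_x$ conjugate to $D$ a.e. For each conjugate $D'$ of $D$ fix $\gamma_{D'}\in\Gamma$ with $\gamma_{D'}D'\gamma_{D'}^{-1}=D$, and put $h'(x)=\gamma_{D_x}h(x)\gamma_{D_x}^{-1}$. Then $h'$ is Borel, $h'(x)\approx_Gh(x)$, and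 $C_\Gamma(J_{h'(x)})=D$ a.e. If $h'(\gamma x)=gh'(x)g^{-1}$, then \eqref{eq:conj} gives $\pi(g)D\pi(g)^{-1}=D$. So $h'(\gamma x)$ lies in the orbit of $h'(x)$ under $\Lambda=\pi^{-1}(N_\Gamma(D))$. This group is an extension of the locally finite group $R$ by $N_\Gamma(D)$, which is abelian by Lemma~\ref{lem:Gamma}(c); hence $\Lambda$ is amenable. By Lemma~\ref{lem:amen} one $\Lambda$-orbit contains $h'(x)$ a.e., so one $\approx_G$-class contains $h(x)$ a.e.

\emph{Case 2: $L_{h(x)}=\Gamma$ a.e.} If $L_K=\Gamma$, then every $g\in G$ is $rk$ with $r\in R$, $k\in K$, and $gKg^{-1}=rKr^{-1}$. So $h(\gamma x)$ lies in the $R$-orbit of $h(x)$, and Lemma~\ref{lem:amen} applies with $\Lambda=R$.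

\emph{Case 3: $M_{h(x)}=\Gamma$ and $L_{h(x)}=1$ a.e.} By \eqref{eq:conj}, $[B_{h(\gamma x)}]\in\Gamma[B_{h(x)}]=\{[B_{h(x)}]\}$, so $x\mapsto[B_{h(x)}]$ is $\Gamma$-invariant and a.e.\ constant. By (a), $V_{h(x)}$ lies a.e.\ in one $Q$-conjugacy class. By Proposition~\ref{prop:R} the groups $h(x)$, for $x$ in a conull set, are pairwise conjugate.
\end{proof}

\section{Proof of Theorem~\ref{thm:claim}}\label{sec:proof}

Suppose that $f\colon\Omega\to\operatorname{Sg}(G)$ is a Borel reduction of $E|\Omega$ to $\approx_G$. Since $\Pi$ is countable and preserves $\mu\times\nu$, we may replace $\Omega$ by the intersection of its $\Pi$-translates and assume that it is $\Pi$-invariant. Let $\Omega_y=\{x:(x,y)\in\Omega\}$ and $Y'=\{y:\mu(\Omega_y)=1\}$, a conull Borel set by Fubini's theorem. For $(\delta,t)\in\Pi$ we have $\Omega_{y+t}=\delta\Omega_y$. Since $(s^{|t|},t)\in\Pi$ for all $t\in T$, the set $Y'$ is $T$-invariant; since $(\gamma,0)\in\Pi$, each $\Omega_y$ is $\Gamma$-invariant and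
\[
f(\gamma x,y)\approx_Gf(x,y)\qquad(\gamma\in\Gamma,\ x\in\Omega_y).
\]

\subsection{The part in $C\times Q$ depends only on $y$}\label{sec:V}
Fix $y\in Y'$. If $f(x,y)\approx_Gf(x',y)$, then $(x,y)\mathrel{E}(x',y)$ and so $x'\in\Delta x$. Countable subsets of $X$ are null, so
\begin{equation}\label{eq:nontriv}
\text{no $\approx_G$-class contains $f(x,y)$ for a.e.\ $x$.}
\end{equation}
By Lemma~\ref{lem:dich}(b), $M_{f(x,y)}=1$ and $f(x,y)\le R$ for a.e.\ $x$. By Lemma~\ref{lem:dich}(a) there is a $Q$-conjugacy class $v(y)$, necessarily unique, with $V_{f(x,y)}\in v(y)$ for a.e.\ $x$.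

As $(s,e)\in\Pi$, we have $f(sx,y+e)\approx_Gf(x,y)$ on $\Omega_y$. Since $s$ preserves $\mu$, for a.e.\ $x$ both groups lie in $R$, with $V_{f(sx,y+e)}\in v(y+e)$ and $V_{f(x,y)}\in v(y)$. By \eqref{eq:conj} these two subgroups of $C\times Q$ are $Q$-conjugate. Hence
\begin{equation}\label{eq:v}
v(y+e)=v(y)\qquad(y\in Y').
\end{equation}

\subsection{Straightening the part in $A$ for fixed $y$}\label{sec:straight}
Let $b(x,y)=[B_{f(x,y)}]$, a Borel map $\Omega\to\mathcal O$. We want to show that the orbit $\Gamma b(x,y)$ does not depend on $y$. Ergodicity of $T^+$ does not apply directly, because the orbit space $\mathcal O/\Gamma$ need not be a standard Borel space. Superrigidity will select, for each $y$, a distinguished point in each orbit $\Gamma b(x,y)$.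

Let $\mathcal O_1\subseteq\mathcal O$ be the $\Gamma$-invariant set of points with trivial stabilizer, and fix $y\in Y'$. By Section~\ref{sec:V}, $b(x,y)\in\mathcal O_1$ for a.e.\ $x$, and by \eqref{eq:conj}, $b(\gamma x,y)\in\Gamma b(x,y)$. So for a.e.\ $x$ there is a unique $w(\gamma,x)\in\Gamma$ with $b(\gamma x,y)=w(\gamma,x)\,b(x,y)$. The map $w$ is measurable, since $\{x:b(\gamma x,y)=\gamma'b(x,y)\}$ is Borel, and it is a cocycle, since
\[
w(\gamma\gamma',x)\,b(x,y)=b(\gamma\gamma'x,y)=w(\gamma,\gamma'x)\,w(\gamma',x)\,b(x,y)
\]
and the stabilizer of $b(x,y)$ is trivial. By Lemma~\ref{lem:dyn}(a), Theorem~\ref{thm:Popa} applies. With $\psi$ and $\varphi$ as there, $b'(x)=\psi(x)\,b(x,y)$ satisfies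
\[
b'(\gamma x)=\psi(\gamma x)\,w(\gamma,x)\,\psi(x)^{-1}b'(x)=\varphi(\gamma)\,b'(x)\quad\text{a.e.}
\]

The homomorphism $\varphi$ is nontrivial. Otherwise $b'$ is $\Gamma$-invariant, hence a.e.\ constant, and $b(x,y)$ lies a.e.\ in one $\Gamma$-orbit. Together with $V_{f(x,y)}\in v(y)$, Proposition~\ref{prop:R} then puts almost all $f(x,y)$ into one $\approx_G$-class, contradicting \eqref{eq:nontriv}. By Lemma~\ref{lem:Gamma}(b), $\varphi$ is an automorphism of $\Gamma$.

The pair $(\varphi,b')$ is not unique: for $u\in\Gamma$ it can be replaced by $(\operatorname{Ad}(u)\circ\varphi,ub')$, where $\operatorname{Ad}(u)(\gamma)=u\gamma u^{-1}$. To compare different values of $y$ we remove this ambiguity and show that there is no other. Fix a set $\mathcal A\subseteq\operatorname{Aut}(\Gamma)$ of representatives of the cosets $\operatorname{Inn}(\Gamma)\alpha$; it is countable by Lemma~\ref{lem:Gamma}(a). Let $L^0$ be the set of measurable maps $X\to\mathcal O$, identified when equal a.e.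

\begin{lemma}\label{lem:unique}
For each $y\in Y'$ there is exactly one pair $(\alpha_y,\beta_y)\in\mathcal A\times L^0$ such that $(\alpha,\beta)=(\alpha_y,\beta_y)$ satisfies
\begin{gather}
\beta(x)\in\Gamma b(x,y)\quad\text{for a.e.\ }x,\label{eq:orbit}\\
\beta(\gamma x)=\alpha(\gamma)\beta(x)\quad\text{for all }\gamma\in\Gamma\text{ and a.e.\ }x.\label{eq:equiv}
\end{gather}
\end{lemma}

\begin{proof}
For existence, write $\varphi=\operatorname{Ad}(u)\circ\alpha$ with $\alpha\in\mathcal A$ and put $\beta=u^{-1}b'$. Then $\beta(\gamma x)=u^{-1}\cdot u\alpha(\gamma)u^{-1}\cdot b'(x)=\alpha(\gamma)\beta(x)$.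

Let $(\alpha,\beta)$ and $(\alpha',\beta')$ be two solutions. By \eqref{eq:orbit}, for a.e.\ $x$ the points $\beta(x),\beta'(x)$ lie in one $\Gamma$-orbit in $\mathcal O_1$, so $\beta'(x)=\tau(x)\beta(x)$ for a unique measurable $\tau\colon X\to\Gamma$. Computing $\beta'(\gamma x)$ in two ways with \eqref{eq:equiv} gives $\tau(\gamma x)\alpha(\gamma)\beta(x)=\alpha'(\gamma)\tau(x)\beta(x)$, hence
\[
\tau(\gamma x)=\alpha'(\gamma)\,\tau(x)\,\alpha(\gamma)^{-1}.
\]
So $\tau$ is equivariant for the action $\gamma\cdot u=\alpha'(\gamma)u\alpha(\gamma)^{-1}$ of $\Gamma$ on the countable set $\Gamma$, and $\tau_*\mu$ is an invariant probability measure for this action. The points of maximal mass form a finite nonempty invariant set. The stabilizer of such a point $u$ has finite index, so it is $\Gamma$ by Lemma~\ref{lem:Gamma}(a). Then $\tau^{-1}(u)$ is non-null and invariant up to null sets, so $\tau=u$ a.e., and $\alpha'=\operatorname{Ad}(u)\circ\alpha$. As $\alpha,\alpha'\in\mathcal A$ lie in the same coset, $\alpha=\alpha'$. Now $u$ centralizes $\alpha(\Gamma)=\Gamma$, so $u=1$ and $\beta'=\beta$.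
\end{proof}

\subsection{The part in $A$ depends only on $x$}\label{sec:indep}
Let $t\in T^+$ and $y\in Y'$. Then $(1,t)\in\Pi$, so $\Omega_{y+t}=\Omega_y$ and $f(x,y+t)\approx_Gf(x,y)$, and \eqref{eq:conj} gives $\Gamma b(x,y+t)=\Gamma b(x,y)$ for $x\in\Omega_y$. Conditions \eqref{eq:orbit} and \eqref{eq:equiv} involve $y$ only through these orbits, so Lemma~\ref{lem:unique} gives
\[
(\alpha_{y+t},\beta_{y+t})=(\alpha_y,\beta_y)\qquad(t\in T^+,\ y\in Y').
\]
To apply ergodicity we need $y\mapsto(\alpha_y,\beta_y)$ to be measurable. Theorem~\ref{thm:Popa} was applied to each $y$ separately and gives no such information; uniqueness does, through (D2). Recall that $L^0$ is a Polish space under the metric $\bar d(\beta,\beta')=\int d(\beta(x),\beta'(x))\,d\mu(x)$, where $d$ is the bounded metric on $\mathcal O$, and that a $\bar d$-convergent sequence has an a.e.\ convergent subsequence.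

\begin{lemma}\label{lem:L0}
\begin{itemize}
\item[(a)] For $\gamma\in\Gamma$, the maps sending $\beta$ to $x\mapsto\beta(\gamma x)$ and to $x\mapsto\gamma\beta(x)$ are continuous on $L^0$.
\item[(b)] For every Borel set $P\subseteq X\times Y\times\mathcal O$, the function $m_P(y,\beta)=\mu\{x:(x,y,\beta(x))\in P\}$ is Borel on $Y\times L^0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first map is an isometry because $\gamma$ preserves $\mu$. For the second, let $\beta_k\to\beta$. Every subsequence has a further subsequence converging a.e.; along it $\gamma\beta_k\to\gamma\beta$ a.e., as $\gamma$ acts continuously on $\mathcal O$, and hence in $\bar d$ by bounded convergence. So $\gamma\beta_k\to\gamma\beta$.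

(b) Let $P=U\times Y_0\times W$ with $U,Y_0$ Borel and $W$ open. Then $m_P(y,\beta)=1_{Y_0}(y)\,\mu(U\cap\beta^{-1}(W))$. If $W=\mathcal O$ the second factor is constant, and otherwise, by monotone convergence,
\[
\mu(U\cap\beta^{-1}(W))=\sup_k\int_U\min\{1,k\,d(\beta(x),\mathcal O\setminus W)\}\,d\mu(x)
\]
is a supremum of $k$-Lipschitz functions of $\beta$. So $m_P$ is Borel. The sets $P$ of this form are closed under finite intersections and generate the Borel $\sigma$-algebra, and the class of Borel sets $P$ with $m_P$ Borel is closed under complements and countable disjoint unions. The $\pi$--$\lambda$ theorem finishes the proof.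
\end{proof}

Give $\mathcal A$ the discrete topology. By Lemma~\ref{lem:L0}(a), condition \eqref{eq:equiv} defines a closed subset of $\mathcal A\times L^0$. The set
\[
P=\bigcup_{\gamma\in\Gamma}\{(x,y,o):(x,y)\in\Omega,\ o=\gamma b(x,y)\}
\]
is Borel, and for $y\in Y'$ condition \eqref{eq:orbit} says that $m_P(y,\beta)=1$, which is a Borel condition by Lemma~\ref{lem:L0}(b). So the graph of $y\mapsto(\alpha_y,\beta_y)$ is a Borel subset of $Y'\times\mathcal A\times L^0$, and the map is Borel by (D2). It is $T^+$-invariant, so by Lemma~\ref{lem:dyn}(c) it is constant on a conull Borel set $Y''\subseteq Y'$. Let $\beta$ be the common value of $\beta_y$ on $Y''$. By \eqref{eq:orbit},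
\begin{equation}\label{eq:beta}
b(x,y)\in\Gamma\beta(x)\quad\text{for each }y\in Y''\text{ and a.e.\ }x.
\end{equation}

\subsection{The contradiction}
The set $Y''\cap(Y''-e)$ is conull, so there is $y$ with $y,y+e\in Y''$. For a.e.\ $x$ the groups $K=f(x,y)$ and $K'=f(x,y+e)$ are defined and lie in $R$. By \eqref{eq:beta}, $[B_K]$ and $[B_{K'}]$ lie in the same $\Gamma$-orbit $\Gamma\beta(x)$. By \eqref{eq:v}, $V_K$ and $V_{K'}$ lie in the same $Q$-conjugacy class $v(y)=v(y+e)$. Proposition~\ref{prop:R} gives $K\approx_GK'$. Since $f$ is a reduction, $(x,y)\mathrel{E}(x,y+e)$ for a.e.\ $x$, which contradicts Lemma~\ref{lem:dyn}(b). This proves Theorem~\ref{thm:claim}, and with it Theorem~\ref{thm:main}. \qed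

\begin{thebibliography}{9}

\bibitem{CFW} Connes, Feldman and Weiss, 1981.

\bibitem{Olsh} Ol'shanskii, IJAC \textbf{3} (1993), 365--409.

\bibitem{Osin} Osin, \emph{Small cancellations over relatively hyperbolic groups and embedding theorems}, Ann. of Math. \textbf{172} (2010).

\bibitem{Popa} Popa, Invent. Math. \textbf{170} (2007), 243--295.

\bibitem{UBA} \emph{Universal Borel actions of countable groups}, \texttt{https://sites.math.rutgers.edu/\textasciitilde sthomas/universal.pdf}.

\end{thebibliography}
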